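\title{Multidimensional sofic shifts without equal entropy covers of finite type}

\begin{abstract}
For every $d\ge2$ we construct a $\mathbb Z^d$ sofic shift that is not a factor of any $\mathbb Z^d$ shift of finite type of the same topological entropy. This answers a question of Weiss in the negative. The obstruction is a rank bound: if a subshift has an equal entropy cover of finite type, then under a measure of maximal entropy the joint distribution of the two halves of a box of size about $\ell$ is a matrix of rank at most $C^{\ell^{d-1}}$. Our example is strongly irreducible and has a safe symbol, and a modification of it gives an example for every positive number that is the entropy of a $\mathbb Z^d$ shift of finite type.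
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}
Fix $d\ge1$. The elements of $\mathbb Z^d$ are called \emph{cells}, $e_1,\dots,e_d$ is the standard basis, and $[a,b]$ is an interval of integers. For a finite alphabet $\mathcal A$, the group $\mathbb Z^d$ acts on $\mathcal A^{\mathbb Z^d}$ by the shifts $(\sigma^vx)_u=x_{u+v}$. A \emph{$\mathbb Z^d$ subshift} is a nonempty set $Z\subseteq\mathcal A^{\mathbb Z^d}$ that is closed in the product topology and invariant under all shifts; different subshifts may have different alphabets. A \emph{pattern} on a finite set $F\subseteq\mathbb Z^d$ is an element $p\in\mathcal A^F$, and $x$ \emph{shows $p$ on $F+v$} if $x_{u+v}=p_u$ for all $u\in F$. We put $[p]=\{x:x|_F=p\}$, $\mathcal L_F(Z)=\{x|_F:x\in Z\}$ and $\mathcal L_n(Z)=\mathcal L_{[0,n-1]^d}(Z)$. The \emph{topological entropy}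
\[
h(Z)=\lim_{n\to\infty}\frac1{n^d}\log|\mathcal L_n(Z)|
\]
measures the information per cell that a point of $Z$ can carry.

A \emph{shift of finite type} (SFT) is a subshift that consists of all configurations showing none of the patterns of a given finite list, at any position. A \emph{factor map} $\pi:X\to Z$ between subshifts is a continuous surjection that commutes with the shifts. If $X$ is an SFT, then $X$ together with $\pi$ is an \emph{SFT cover} of $Z$, and $Z$ is \emph{sofic} if it has an SFT cover.

After a recoding (Section~\ref{sec:entropy}) every factor map is induced by a map of alphabets, so a sofic shift is what one sees of an SFT after part of each symbol has been erased. The erased part is the auxiliary information that local rules need in order to enforce a nonlocal constraint. One always has $h(X)\ge h(Z)$, and the difference is the excess information per cell that the cover carries. The cover is an \emph{equal entropy} cover if $h(X)=h(Z)$. The following question of Weiss is posed in \cite{MSD}.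

\begin{quote}
\emph{Does every $\mathbb Z^d$ sofic shift have an equal entropy SFT cover?}
\end{quote}

Three results suggest the answer yes. For $d=1$ the answer is yes (Coven--Paul). For every $d$, every sofic shift $Z$ and every $\varepsilon>0$ there is an SFT cover $X$ of $Z$ with $h(X)<h(Z)+\varepsilon$ (Desai). And the sets of entropies of $\mathbb Z^d$ SFTs and of $\mathbb Z^d$ sofic shifts coincide (Hochman--Meyerovitch), so the value of the entropy is no obstruction. What remains is whether the infimum in Desai's theorem is attained.

\subsection{Results}
The answer is no in every dimension $d\ge2$.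

\begin{theorem}\label{thm:main}
For every $d\ge2$ there is a $\mathbb Z^d$ sofic shift $S$ such that for every $\mathbb Z^d$ subshift $Y$ the product $S\times Y$ has no equal entropy SFT cover. In particular $S$ has none, and the infimum of $h(X)$ over the SFT covers $X$ of $S$ equals $h(S)$ but is not attained.
\end{theorem}

The obstruction is a necessary condition on measures of maximal entropy (MMEs; the definition is recalled in Section~\ref{sec:entropy}). For $\ell\ge1$ let
\[
B_\ell=[0,4\ell-1]\times[0,\ell-1]^{d-1},\qquad B_\ell^-=\{u\in B_\ell:u_1<2\ell\},\qquad B_\ell^+=B_\ell\setminus B_\ell^- .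
\]
For patterns $p^-$ on $B^-_\ell$ and $p^+$ on $B^+_\ell$, let $p^-p^+$ be the pattern on $B_\ell$ with these two halves.

\begin{theorem}\label{thm:rank}
If a $\mathbb Z^d$ subshift $Z\subseteq\mathcal A^{\mathbb Z^d}$ has an equal entropy SFT cover, then for every MME $\mu$ of $Z$ there is a constant $C$ such that for all $\ell$ the real matrix
\[
M_\ell(\mu)=\bigl(\mu([p^-p^+])\bigr)_{p^-\in\mathcal A^{B_\ell^-},\ p^+\in\mathcal A^{B_\ell^+}}
\]
has rank at most $C^{\ell^{d-1}}$.
\end{theorem}

The matrix has $|\mathcal A|^{2\ell^d}$ rows, so the bound replaces the volume of a half by the area of the cut between the halves.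

The example is not degenerate from the point of view of mixing. A letter $a$ is a \emph{safe symbol} of $Z$ if writing $a$ on an arbitrary set of cells of a point of $Z$ gives a point of $Z$. A subshift $Z$ is \emph{strongly irreducible} if there is a number $g$ such that for all $x,y\in Z$ and all $U,V\subseteq\mathbb Z^d$ with $\|u-v\|_1\ge g$ for $u\in U$, $v\in V$, some point of $Z$ equals $x$ on $U$ and $y$ on $V$.

\begin{theorem}\label{thm:more}
The shift $S$ of Theorem~\ref{thm:main} has a safe symbol and is strongly irreducible. For every $d\ge2$ and every $\alpha>0$ that is the entropy of some $\mathbb Z^d$ SFT (equivalently, of some $\mathbb Z^d$ sofic shift) there is a $\mathbb Z^d$ sofic shift of entropy exactly $\alpha$ with no equal entropy SFT cover.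
\end{theorem}

We make no claim about sofic shifts of entropy $0$; see Remark~\ref{rem:zero}.

Section~\ref{sec:idea} defines $S$ and shows the mechanism in the smallest case. Sections~\ref{sec:entropy} and~\ref{sec:rank} prove Theorem~\ref{thm:rank}. Section~\ref{sec:nocover} shows that $S\times Y$ violates the rank bound, Section~\ref{sec:sofic} that $S$ is sofic, and Section~\ref{sec:more} proves Theorem~\ref{thm:more}.

\section{Witnesses, bricks and rank}\label{sec:idea}

\subsection{A prototype in dimension one}
Let $S^\circ\subseteq\{\square,0,1\}^{\mathbb Z}$ be the set of sequences that show none of the words $\square0^n\square$, $n\ge1$: every finite block between two blanks contains a $1$. The first cover that comes to mind guesses. It marks one $1$ in each block as a witness and sends a signal from the left end of the block to the mark. Guessing multiplies patterns: the word $(\square11)^n\square$ can be marked in $2^n$ ways.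

There is also a cover that does not guess. Take the graph with states $a,b,c$ and labeled edges
\[
c\xrightarrow{\ \square\ }c,\quad c\xrightarrow{\ 0\ }b,\quad c\xrightarrow{\ 1\ }a,\quad b\xrightarrow{\ 0\ }b,\quad b\xrightarrow{\ 1\ }a,\quad a\xrightarrow{\ 0\ }a,\quad a\xrightarrow{\ 1\ }a,\quad a\xrightarrow{\ \square\ }c .
\]
The bi-infinite paths form an SFT $X^\circ$ whose letters are the edges. The labels of a path lie in $S^\circ$, because the word $\square0^n$ leads to $b$, where no edge is labeled $\square$. Conversely, a point $x\in S^\circ$ is the label sequence of the path whose state after position $i$ is $c$ if $x_i=\square$, is $b$ if a word $\square0^n$ with $n\ge1$ ends at $i$, and is $a$ otherwise. A finite path is determined by its first state and its labels, so $|\mathcal L_n(X^\circ)|\le3|\mathcal L_n(S^\circ)|$ and the cover has equal entropy.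

The second cover works because all that the right side of a cut needs to know about the left side is one of three states. In dimension $d$, a cut through a box of size $\ell$ consists of about $\ell^{d-1}$ cells. We look for a constraint that still has a witness which local rules can verify, so that the shift is sofic, but for which the right half of a box needs about $\ell^d$ bits of information about the left half.

\subsection{The shift $S$}
From now on $d\ge2$, except in Sections~\ref{sec:entropy} and~\ref{sec:rank}. Let
\[
\mathcal A=\{\square\}\cup\bigl(\{\mathsf m,\mathsf o,\mathsf M\}^d\times\{0,1\}\bigr).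
\]
A cell $u$ is \emph{blank} in $x\in\mathcal A^{\mathbb Z^d}$ if $x_u=\square$. Otherwise $x_u=(\tau(u),\beta(u))$, where $\tau(u)=(\tau_1(u),\dots,\tau_d(u))$ is the \emph{type} and $\beta(u)$ the \emph{bit} of $u$. The types play the role of the blanks around a block in $S^\circ$: they let a box mark its own extent.

\begin{definition}\label{def:brick}
A \emph{brick} of $x$ is a box $B=\prod_{i=1}^d[a_i,b_i]$ with $a_i<b_i$ for all $i$, all of whose cells are nonblank, such that for all $u\in B$ and all $i$ we have $\tau_i(u)=\mathsf m$ if $u_i=a_i$, $\tau_i(u)=\mathsf M$ if $u_i=b_i$, and $\tau_i(u)=\mathsf o$ otherwise. The \emph{depth} of $u\in B$ is $\delta(u)=b_2-u_2$. A \emph{witness} for $B$ is a cell $u\in B$ with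
\[
\delta(u)\ge1,\qquad u+2\delta(u)e_1\in B,\qquad \beta(u)=\beta(u+2\delta(u)e_1)=1 .
\]
A brick is \emph{good} if it has a witness and \emph{bad} otherwise. The shift $S$ is the set of all $x\in\mathcal A^{\mathbb Z^d}$ that have no bad brick.
\end{definition}

Whether a box $B$ is a brick, and whether it is good, depends only on $x|_B$; we speak of good and bad \emph{brick patterns} on $B$. Hence $S$ is closed. It is shift invariant and contains the blank configuration, so it is a subshift.

We will have to know something about the MMEs of $S$ without computing them. The property that makes this possible is that a good brick can be written anywhere: it may destroy other bricks, but it creates none.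

\begin{lemma}\label{lem:bricks}
\begin{itemize}
\item[(a)] Two bricks of a configuration $x$ that have a cell in common are equal.
\item[(b)] If $x\in S$ and $x'$ is obtained from $x$ by writing a good brick pattern on a box $B$, then $x'\in S$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) A cell $u$ of a brick $\prod[a_i,b_i]$ determines the brick, since $a_i=u_i-\min\{k\ge0:\tau_i(u-ke_i)=\mathsf m\}$ and $b_i=u_i+\min\{k\ge0:\tau_i(u+ke_i)=\mathsf M\}$.

(b) The box $B$ is a good brick of $x'$. By (a), every other brick of $x'$ is disjoint from $B$, so it is a brick of $x$ with the same pattern, and it is good.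
\end{proof}

\subsection{The smallest case}\label{sub:small}
Let $d=2$ and $\ell=2$, and consider brick patterns on $B_2=[0,7]\times[0,1]$. The top row has depth $0$ and the bottom row has depth $1$, so a witness is a cell $(i,0)$ with $\beta(i,0)=\beta(i+2,0)=1$. Two such pairs of cells are separated by the cut between the halves: pair~$1$ is $(2,0),(4,0)$ and pair~$2$ is $(3,0),(5,0)$. Set the bits of all other cells to $0$. The left half is then described by the set $P\subseteq\{1,2\}$ of pairs whose left cell has bit $1$, the right half by the analogous set $Q$, the number of witnesses is $|P\cap Q|$, and the brick is good if and only if $P\cap Q\ne\emptyset$. With the subsets in the order $\emptyset,\{1\},\{2\},\{1,2\}$,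
\[
\bigl(|P\cap Q|\bigr)=\begin{pmatrix}0&0&0&0\\0&1&0&1\\0&0&1&1\\0&1&1&2\end{pmatrix},
\qquad
\bigl(\mathbf 1[P\cap Q\ne\emptyset]\bigr)=\begin{pmatrix}0&0&0&0\\0&1&0&1\\0&0&1&1\\0&1&1&1\end{pmatrix}.
\]
The first matrix has rank $2$, as its last row is the sum of the two rows before it. The second has rank $3$, as its lower right $3\times3$ block has determinant $-1$.

These two matrices contain the argument. An MME of an SFT is uniform on the fillings of a box that are compatible with a given boundary, and the two halves of the box are independent once a thin wall between them is given as well. If the cover has equal entropy, an MME of the factor is the image of such a measure, and $M_\ell(\mu)$ is a sum of matrices of rank one, one for each content of boundary and wall. The first matrix is of this kind: $|P\cap Q|=\sum_w\mathbf 1[w\in P]\,\mathbf 1[w\in Q]$ has one term for each pair $w$, and it is the weight that a brick would receive if it had one lift for each witness and all lifts had the same weight. An MME of $S$, however, gives the same positive weight to all good brick patterns on a box and weight $0$ to the bad ones, so it produces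 the second matrix. For $N$ pairs the first matrix has rank at most $N$, while the rank of the second is exponential.

\begin{lemma}\label{lem:intersect}
Let $\Omega$ be a set with $N$ elements. The matrix $G=\bigl(\mathbf 1[P\cap Q\ne\emptyset]\bigr)_{P,Q\subseteq\Omega}$ has rank $2^N-1$.
\end{lemma}

\begin{proof}
Let $J$ be the matrix with all entries $1$. The entries of $J-G$ are $\mathbf 1[P\subseteq\Omega\setminus Q]$. Index the columns by $Q'=\Omega\setminus Q$, and list rows and columns in the same order, by nondecreasing cardinality. A nonzero entry has $P=Q'$ or $|P|<|Q'|$, so the matrix is triangular with $1$'s on the diagonal. Thus $2^N=\operatorname{rank}(J-G)\le1+\operatorname{rank}G$. The row of $G$ for $P=\emptyset$ is zero, so equality holds.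
\end{proof}

In $B_\ell$ the number of pairs separated by the cut is $N=\ell^{d-1}(\ell-1)$, and $2^N-1$ exceeds $C^{\ell^{d-1}}$ for large $\ell$. This is the reason for letting the distance within a pair grow with the depth. With a fixed distance $D$, at most $D\ell^{d-1}$ pairs would be separated, and Lemma~\ref{lem:intersect} would give nothing against Theorem~\ref{thm:rank}. The particular distance $2\delta(u)$ is chosen because local rules can verify it by drawing a triangle (Figure~\ref{fig:brick}).

\section{Measures of maximal entropy and replacement of patterns}\label{sec:entropy}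

In this section and the next, $d\ge1$.

\subsection{Standard facts}
\emph{Shannon entropy.} Let $\psi(s)=-s\log s$ with $\psi(0)=0$; this function is strictly concave on $[0,1]$. For random variables with finitely many values, $H(\xi)=\sum_a\psi(\mathbb P(\xi=a))$ and $H(\xi\mid\zeta)=H(\xi,\zeta)-H(\zeta)$. We use that $H(\xi)$ is at most the logarithm of the number of values of $\xi$; that $H(g(\xi))\le H(\xi)$ and $H(\xi\mid\zeta)\le H(\xi\mid g(\zeta))$ for every function $g$; and that $H(\xi_1,\dots,\xi_s\mid\zeta)\le\sum_iH(\xi_i\mid\zeta)$, with equality if the $\xi_i$ are conditionally independent given $\zeta$.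

\emph{Entropy of a measure.} Let $\mu$ be a shift invariant Borel probability measure on a subshift $Z$, and let $x$ be a random point with law $\mu$. The entropy of $\mu$ is $h(\mu)=\lim_n n^{-d}H(x|_{[0,n-1]^d})$. Since $x|_{[0,n-1]^d}$ takes values in $\mathcal L_n(Z)$, we have $h(\mu)\le h(Z)$, and $\mu$ is a \emph{measure of maximal entropy} if $h(\mu)=h(Z)$. For $\mathbb Z^d$ subshifts the variational principle holds and MMEs exist (Misiurewicz).

\emph{Products.} From $|\mathcal L_n(Z\times Y)|=|\mathcal L_n(Z)|\,|\mathcal L_n(Y)|$ and the additivity of $H$ for independent variables we get $h(Z\times Y)=h(Z)+h(Y)$ and $h(\mu\times\rho)=h(\mu)+h(\rho)$. So a product of MMEs is an MME of the product.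

\emph{Factor maps.} Let $\pi:X\to Z$ be a factor map. By compactness and continuity, $\pi(x)_0$ depends only on $x|_{[-s,s]^d}$ for some $s$, and then $\pi(x)_u$ is the same function of $x$ on $u+[-s,s]^d$. Hence $|\mathcal L_n(Z)|\le|\mathcal L_{n+2s}(X)|$ and $h(Z)\le h(X)$. If $X$ is an SFT, then so is the graph $\{(x,\pi(x)):x\in X\}$; the graph and $X$ are factors of each other, so they have the same entropy; and the projection from the graph to $Z$ is a \emph{letter map}, that is, it applies a map of alphabets in each cell.

\emph{Lifting measures.} Every invariant measure $\mu$ on $Z$ is $\pi_*\nu$ for an invariant measure $\nu$ on $X$. Indeed, the images under $\pi_*$ of the probability measures on $X$ form a weak* compact convex set containing all point masses, hence all probability measures on $Z$. If $\pi_*\nu_0=\mu$, then the averages $n^{-d}\sum_{v\in[0,n-1]^d}\sigma^v_*\nu_0$ also project to $\mu$, and any weak* limit point of them is invariant and projects to $\mu$. If $\pi$ is a letter map, then $\pi(x)|_{[0,n-1]^d}$ is a function of $x|_{[0,n-1]^d}$, so $h(\nu)\ge h(\pi_*\nu)$.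

\subsection{The replacement lemma}
Let $p,q$ be patterns on a finite set $F$. We say that \emph{$p$ can be replaced by $q$ in $Z$} if, whenever $x\in Z$ shows $p$ on $F+v$, writing $q$ on $F+v$ gives a point of $Z$. By shift invariance it is enough to check this for $v=0$. The next lemma is our only tool for extracting information about an MME. If $p$ were more likely than $q$, then converting a random fraction of the copies of $p$ into $q$ would produce more entropy than $Z$ has. The conversions are made on a sparse lattice so that they do not interfere with each other.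

\begin{lemma}\label{lem:replace}
Let $\mu$ be an MME of a subshift $Z$. If $p$ can be replaced by $q$ in $Z$, then $\mu([p])\le\mu([q])$.
\end{lemma}

\begin{proof}
Suppose that $a=\mu([p])>b=\mu([q])$; in particular $p\ne q$. Put $\varepsilon=(a-b)/(2a)\in(0,\frac12]$. After a translation, $F\subseteq[0,D-1]^d$ for some $D$, and the sets $F+v$, $v\in\Lambda=D\mathbb Z^d$, are disjoint.

Let $x$ have law $\mu$, and let $z_v$ be the pattern that $x$ shows on $F+v$. Let $\xi_v$, $v\in\Lambda$, be independent bits, independent of $x$, with $\mathbb P(\xi_v=1)=\varepsilon$, and put $\theta_v=\xi_v\mathbf 1[z_v=p]$. Let $x'$ be obtained from $x$ by writing $q$ on $F+v$ for all $v\in\Lambda$ with $\theta_v=1$, and let $z'_v$ be the pattern of $x'$ on $F+v$. Make the replacements one after another. Each gives a point of $Z$ and leaves the other copies of $p$ intact, and the points converge to $x'$. Since $Z$ is closed, $x'\in Z$.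

Let $Q=[0,nD-1]^d$ and $\theta_Q=(\theta_v)_{v\in\Lambda\cap Q}$; there are $n^d$ such $v$, and $F+v\subseteq Q$ for each of them. The pairs $(x|_Q,\theta_Q)$ and $(x'|_Q,\theta_Q)$ determine each other, so
\[
H(x'|_Q)-H(x|_Q)=H(\theta_Q\mid x|_Q)-H(\theta_Q\mid x'|_Q).
\]
Given $x|_Q$, the $\theta_v$ are independent and the law of $\theta_v$ depends only on $z_v$. Since the law of $(z_v,z'_v,\theta_v)$ does not depend on $v$,
\[
H(\theta_Q\mid x|_Q)=n^dH(\theta_0\mid z_0),\qquad H(\theta_Q\mid x'|_Q)\le\sum_vH(\theta_v\mid z'_v)=n^dH(\theta_0\mid z'_0).
\]
The pairs $(z_0,\theta_0)$ and $(z'_0,\theta_0)$ also determine each other, so $H(\theta_0\mid z_0)-H(\theta_0\mid z_0')=H(z'_0)-H(z_0)$. The law of $z_0'$ differs from that of $z_0$ only at $p$ and $q$, where it has the masses $a(1-\varepsilon)=\frac{a+b}2$ and $b+a\varepsilon=\frac{a+b}2$. Thus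
\[
\gamma:=H(z_0')-H(z_0)=2\psi\bigl(\tfrac{a+b}2\bigr)-\psi(a)-\psi(b)>0 .
\]
As $x'\in Z$, we obtain $\log|\mathcal L_{nD}(Z)|\ge H(x'|_Q)\ge H(x|_Q)+n^d\gamma$. Dividing by $(nD)^d$ and letting $n\to\infty$ gives $h(Z)\ge h(\mu)+\gamma/D^d>h(\mu)$, a contradiction.
\end{proof}

\section{The rank bound}\label{sec:rank}

\begin{proof}[Proof of Theorem~\ref{thm:rank}]
Let $\pi:X\to Z$ be an equal entropy SFT cover. Passing to the graph, we assume that $\pi$ is a letter map; we write $\pi$ also for its action on patterns. Let $\mathcal C$ be the alphabet of $X$. Replacing each forbidden pattern by all of its extensions to a cube, we assume that $X$ is defined by forbidden patterns on $[0,r]^d$ for some $r\ge1$. The translates of $[0,r]^d$ are called \emph{windows}; two cells of a window differ by at most $r$ in each coordinate.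

Let $\mu$ be an MME of $Z$ and $\nu$ an invariant measure on $X$ with $\pi_*\nu=\mu$. Then $h(\nu)\ge h(\mu)=h(Z)=h(X)$, so $\nu$ is an MME of $X$. This is the only place where equal entropy is used.

Fix $\ell$ and write $B=B_\ell$, $B^\pm=B^\pm_\ell$, $n_1=4\ell$ and $n_i=\ell$ for $i\ge2$. We want a small set $K$ that shields the two halves from each other and from the outside. Take a boundary layer and a wall, both of thickness $r$:
\[
K=\{u\in B:u_i<r\text{ or }u_i\ge n_i-r\text{ for some }i\}\cup\{u\in B:2\ell\le u_1<2\ell+r\}.
\]
The two layers orthogonal to $e_1$ and the wall have at most $r\ell^{d-1}$ cells each, and each of the other $2(d-1)$ layers has at most $r\cdot4\ell\cdot\ell^{d-2}$ cells. Hence $|K|\le(3+8(d-1))r\ell^{d-1}\le8dr\ell^{d-1}$. The set $K$ has two properties.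
\begin{itemize}
\item[(K1)] A window that is not contained in $B$ meets $B$ only in $K$. Indeed, if the window contains a cell $w$ with $w_i\le-1$, then all of its cells have $u_i\le r-1$, and if $w_i\ge n_i$, then all of its cells have $u_i\ge n_i-r$.
\item[(K2)] No window meets both $B^-\setminus K$ and $B^+\setminus K$, because $u_1\le2\ell-1$ on the first set and $u_1\ge2\ell+r$ on the second.
\end{itemize}

\emph{Gluing.} Let $x,y^-,y^+\in X$ agree on $K$, and let $x'$ equal $y^-$ on $B^-\setminus K$, $y^+$ on $B^+\setminus K$, and $x$ elsewhere. Then $x'\in X$. Indeed, on a window not contained in $B$, $x'$ equals $x$ by (K1). A window contained in $B$ lies in $K\cup B^-$ or in $K\cup B^+$ by (K2), and there $x'$ equals $y^-$ or $y^+$, respectively. So no window shows a forbidden pattern. This is where we use that $X$ is of finite type.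

For $\kappa\in\mathcal L_K(X)$ let $E_\kappa$ be the set of $q\in\mathcal L_B(X)$ with $q|_K=\kappa$, and let $U^\pm_\kappa=\{q|_{B^\pm\setminus K}:q\in E_\kappa\}$. Gluing with $y^-=y^+$ shows that any element of $E_\kappa$ can be replaced by any other in $X$, so by Lemma~\ref{lem:replace} the value $\nu([q])=c_\kappa$ is the same for all $q\in E_\kappa$. Gluing with arbitrary $y^-,y^+$ shows that restriction is a bijection from $E_\kappa$ onto $U^-_\kappa\times U^+_\kappa$.

For a pattern $p^\pm\in\mathcal A^{B^\pm}$ let $f^\pm_\kappa(p^\pm)$ be the number of $q^\pm\in U^\pm_\kappa$ such that $\pi$ maps the pattern on $B^\pm$ formed by $q^\pm$ and $\kappa|_{K\cap B^\pm}$ to $p^\pm$. Since $\pi$ is a letter map, the condition $\pi(q)=p^-p^+$ splits into one condition on each half, and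
\[
\mu([p^-p^+])=\sum_{\kappa}\ \sum_{q\in E_\kappa,\ \pi(q)=p^-p^+}\nu([q])=\sum_{\kappa}c_\kappa\,f^-_\kappa(p^-)\,f^+_\kappa(p^+).
\]
Thus $M_\ell(\mu)$ is a sum of at most $|\mathcal C|^{|K|}$ matrices of rank at most one, and the theorem holds with $C=|\mathcal C|^{8dr}$.
\end{proof}

\begin{remark}
Neither hypothesis on the cover can be dropped. We show below that the MMEs of $S$ violate the bound, although $S$ has an SFT cover (of larger entropy) and is a factor of a subshift of equal entropy (itself). For $d=1$ the bound is a constant, and by the theorem of Coven--Paul it holds for every MME of every sofic shift.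
\end{remark}

\section{The shift $S$ violates the rank bound}\label{sec:nocover}

The factor $Y$ in the next statement costs nothing here, and it is needed for Theorem~\ref{thm:more}.

\begin{proposition}\label{prop:nocover}
Let $d\ge2$. For every $\mathbb Z^d$ subshift $Y$, the product $S\times Y$ has no equal entropy SFT cover.
\end{proposition}

\begin{proof}
Let $\mu$ and $\rho$ be MMEs of $S$ and $Y$, so that $\mu\times\rho$ is an MME of $S\times Y$. Suppose that $S\times Y$ has an equal entropy SFT cover, and let $C$ be the constant of Theorem~\ref{thm:rank} for $\mu\times\rho$. Fix $\ell\ge2$, so that all sides of $B=B_\ell$ have at least two cells and there are brick patterns on $B$. The depth is $\delta(u)=\ell-1-u_2$.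

\emph{The measure of brick patterns.} Let $g$ be a good brick pattern on $B$. By Lemma~\ref{lem:bricks}(b), every pattern $p\in\mathcal A^B$ can be replaced by $g$ in $S$, so $\mu([p])\le\mu([g])$ by Lemma~\ref{lem:replace}. Therefore all good brick patterns on $B$ have the same measure $\gamma_\ell$, and $1=\sum_p\mu([p])\le|\mathcal A|^{|B|}\gamma_\ell$ gives $\gamma_\ell>0$. (Good brick patterns on $B$ exist: take all bits equal to $1$ and the witness $0$.) Bad brick patterns do not occur in $S$ and have measure $0$.

\emph{The pairs separated by the cut.} Let
\[
W^-=\{u\in B:\delta(u)\ge1,\ 2\ell-2\delta(u)\le u_1<2\ell\},\qquad W^+=\{u+2\delta(u)e_1:u\in W^-\};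
\]
see Figure~\ref{fig:brick}. Since $2\delta\le2\ell-2$ on $B$, each line in direction $e_1$ of depth $\delta\ge1$ contains exactly $2\delta$ cells of $W^-$, and $W^+=\{u\in B:\delta(u)\ge1,\ 2\ell\le u_1<2\ell+2\delta(u)\}$. So $W^\pm\subseteq B^\pm_\ell$, the map $\iota(u)=u+2\delta(u)e_1$ is a bijection from $W^-$ onto $W^+$, and
\[
N=|W^-|=\ell^{d-2}\sum_{\delta=1}^{\ell-1}2\delta=\ell^{d-1}(\ell-1).
\]
For $P,Q\subseteq W^-$ let $p_{P,Q}$ be the brick pattern on $B$ whose bit is $1$ exactly on $P\cup\iota(Q)$. Its left half depends only on $P$ and its right half only on $Q$. A witness $u$ must satisfy $u,\,u+2\delta(u)e_1\in W^-\cup W^+$. This excludes $u\in W^+$, because then the second cell has the same depth and first coordinate at least $2\ell+2\delta(u)$. For $u\in W^-$ the second cell is $\iota(u)\in W^+\subseteq B$. Hence the witnesses are the elements of $P\cap Q$, and $p_{P,Q}$ is good if and only if $P\cap Q\ne\emptyset$.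

\emph{The rank.} Fix $q\in\mathcal L_B(Y)$ with $\rho([q])>0$. The patterns $(p_{P,Q},q)$ select a submatrix of $M_\ell(\mu\times\rho)$, with rows indexed by $P$ and columns by $Q$, whose entries are $\rho([q])\,\gamma_\ell\,\mathbf 1[P\cap Q\ne\emptyset]$. By Lemma~\ref{lem:intersect} its rank is $2^N-1\ge2^{N-1}\ge2^{\ell^{d-1}(\ell-2)}$. Theorem~\ref{thm:rank} now gives $2^{\ell-2}\le C$ for all $\ell\ge2$, which is absurd.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.62]
\fill[gray!18] (2,0) rectangle (8,1) (4,1) rectangle (8,2) (6,2) rectangle (8,3);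
\fill[gray!45] (8,0) rectangle (14,1) (8,1) rectangle (12,2) (8,2) rectangle (10,3);
\draw[gray] (0,0) grid (16,4);
\draw[thick] (0,0) rectangle (16,4);
\draw[very thick,dashed] (8,-0.4)--(8,4.4);
\node at (4.5,0.5) {$\mathsf L_1$};
\node at (10.5,0.5) {$\mathsf R_1$};
\foreach \x in {5.5,6.5,7.5,8.5,9.5} \node at (\x,0.5) {$\mathsf I_1$};
\node at (5.5,1.5) {$\mathsf L_0$};
\node at (9.5,1.5) {$\mathsf R_0$};
\foreach \x in {6.5,7.5,8.5} \node at (\x,1.5) {$\mathsf I_0$};
\node at (6.5,2.5) {$\mathsf L_0$};
\node at (7.5,2.5) {$\mathsf I_0$};
\node at (8.5,2.5) {$\mathsf R_0$};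
\node at (7.5,3.5) {$\mathsf T$};
\node[right] at (16.1,0.5) {$\delta=3$};
\node[right] at (16.1,1.5) {$\delta=2$};
\node[right] at (16.1,2.5) {$\delta=1$};
\node[right] at (16.1,3.5) {$\delta=0$};
\end{tikzpicture}
\caption{A brick on the box $[0,15]\times[0,3]$ in $\mathbb Z^2$, cut into halves by the dashed line. In the row of depth $\delta$ below the top row, each light cell is paired with the dark cell at distance $2\delta$ to its right; these are the pairs separated by the cut. The letters form the triangle by which local rules verify that the cells $(4,0)$ and $(10,0)$, of depth $3$, are at distance $6$.}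
\label{fig:brick}
\end{figure}

\begin{remark}\label{rem:zero}
The argument does not reach entropy $0$. It relies on patterns that can be written anywhere, and if two distinct patterns on $F\subseteq[0,D-1]^d$ can be written anywhere in a subshift $Z$, then choosing freely between them on the sets $F+v$, $v\in D\mathbb Z^d$, gives $h(Z)\ge D^{-d}\log2$.
\end{remark}

\section{The shift $S$ is sofic}\label{sec:sofic}

An SFT cover of $S$ has two tasks. It must force every brick to contain a certificate of goodness, and the certificate must prove that two cells with bit $1$ are at distance $2\delta$.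

For the first task, call a nonblank cell $c$ a \emph{corner cell} if $\tau(c)=(\mathsf m,\dots,\mathsf m)$. The minimal corner $(a_1,\dots,a_d)$ of a brick is a corner cell, but a local rule cannot see whether a given corner cell belongs to a complete brick. So we start a signal at every corner cell and let it move in positive directions, never across a face marked $\mathsf M$. It may stop at a certificate. It may also stop at a local flaw in the types, or run forever, and inside a brick neither of these is possible. The flaws are the following. A nonblank cell $w$ is a \emph{defect} of $x$ if for some $i$ with $\tau_i(w)\ne\mathsf M$ the cell $w+e_i$ is blank, or $\tau_i(w+e_i)=\mathsf m$, or $\tau_j(w+e_i)\ne\tau_j(w)$ for some $j\ne i$.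

We will use repeatedly that for a cell $w$ of a brick $B$,
\begin{equation}\label{eq:step}
\tau_i(w)\ne\mathsf M\iff w+e_i\in B .
\end{equation}
In that case $w+e_i$ is nonblank, $\tau_i(w+e_i)\ne\mathsf m$, and the other components of the type do not change. So no cell of a brick is a defect. The next lemma is the converse that we need: a corner cell that does not start a brick offers the signal a way out. An \emph{allowed path} from $c$ is a finite or infinite sequence of cells starting at $c$ in which each step goes from a cell $w$ that is not a defect to $w+e_i$ for some $i$ with $\tau_i(w)\ne\mathsf M$. By the definition of a defect, all cells of an allowed path from a nonblank cell are nonblank.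

\begin{lemma}\label{lem:escape}
Let $x\in\mathcal A^{\mathbb Z^d}$ and let $c$ be a corner cell that is not the minimal corner of a brick. Then some allowed path from $c$ is infinite or ends in a defect.
\end{lemma}

\begin{proof}
Suppose not, and call a cell \emph{reachable} if it lies on an allowed path from $c$. Then no reachable cell is a defect, and no allowed path is infinite. Fix $i$ and step from $c$ in direction $e_i$ as long as $\tau_i\ne\mathsf M$. All of these steps are allowed, so the walk stops, at $c+(n_i-1)e_i$ say, and $n_i\ge2$ because $\tau_i(c)=\mathsf m$. Put $\vartheta_i(s)=\tau_i(c+se_i)$ for $0\le s\le n_i-1$. Since the steps leave cells that are not defects, $\tau_i\ne\mathsf m$ after each step and $\tau_j=\mathsf m$ for $j\ne i$ along the walk. Thus $\vartheta_i(0)=\mathsf m$, $\vartheta_i(n_i-1)=\mathsf M$, and $\vartheta_i(s)=\mathsf o$ in between.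

We show by induction on $k_1+\dots+k_d$ that for every $k\in\prod_i[0,n_i-1]$ the cell $c+k$ is reachable and has type $(\vartheta_i(k_i))_i$. If $k$ has at most one nonzero coordinate, this was just shown. Let $k_i,k_{i'}\ge1$ with $i\ne i'$. By induction $c+k-e_i$ is reachable, hence not a defect, and its $i$th type component is $\vartheta_i(k_i-1)\ne\mathsf M$. So $c+k$ is reachable and $\tau_j(c+k)=\tau_j(c+k-e_i)=\vartheta_j(k_j)$ for all $j\ne i$. The step from $c+k-e_{i'}$ gives the same formula for all $j\ne i'$, in particular for $j=i$. Hence $c+\prod_i[0,n_i-1]$ is a brick with minimal corner $c$, a contradiction.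
\end{proof}

For the second task we use a triangle in the plane spanned by $e_1,e_2$ (Figure~\ref{fig:brick}). Its base joins the two cells, each row is one cell shorter on both sides than the row below it, and the apex must lie on the top face $\tau_2=\mathsf M$. This is where $d\ge2$ is needed. Let
\[
\Theta=\{0,\mathsf L_0,\mathsf L_1,\mathsf I_0,\mathsf I_1,\mathsf R_0,\mathsf R_1,\mathsf T\}.
\]
The \emph{letters} $\mathsf L,\mathsf I,\mathsf R,\mathsf T$ stand for left end, interior, right end and top. The subscript $1$ marks the base, the only row whose ends must carry the bit $1$.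

Let $X$ be the set of all $(x,\lambda,t)\in(\mathcal A\times\{0,1\}\times\Theta)^{\mathbb Z^d}$ that satisfy the following rules at every cell $w$, for $\epsilon\in\{0,1\}$. The layer $\lambda$ is the signal and $t$ contains the triangles.
\begin{itemize}
\item[(R1)] If $w$ is a corner cell, then $\lambda(w)=1$.
\item[(R2)] If $\lambda(w)=1$, then $w$ is nonblank and (i) $w$ is a defect, or (ii) $\lambda(w+e_i)=1$ for some $i$ with $\tau_i(w)\ne\mathsf M$, or (iii) $t(w)=\mathsf L_1$.
\item[(R3)] If $t(w)=\mathsf L_\epsilon$, then $w$ is nonblank, $\tau_1(w)\ne\mathsf M$, and $t(w+e_1)=\mathsf I_\epsilon$.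
\item[(R4)] If $t(w)=\mathsf I_\epsilon$, then $w$ is nonblank, $\tau_1(w)\ne\mathsf M$, $\tau_2(w)\ne\mathsf M$, $t(w-e_1)\in\{\mathsf L_\epsilon,\mathsf I_\epsilon\}$, $t(w+e_1)\in\{\mathsf I_\epsilon,\mathsf R_\epsilon\}$, and the letter of $t(w+e_2)$, whose subscript is arbitrary, is given by
\[
\begin{array}{c|cccc}
\text{letters of }t(w-e_1),\,t(w+e_1)&\mathsf L,\mathsf R&\mathsf L,\mathsf I&\mathsf I,\mathsf R&\mathsf I,\mathsf I\\ \hline
\text{letter of }t(w+e_2)&\mathsf T&\mathsf L&\mathsf R&\mathsf I
\end{array}
\]
\item[(R5)] If $t(w)=\mathsf T$, then $w$ is nonblank and $\tau_2(w)=\mathsf M$.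
\item[(R6)] If $t(w)\in\{\mathsf L_1,\mathsf R_1\}$, then $w$ is nonblank and $\beta(w)=1$.
\end{itemize}
Each rule involves only $w$ and its neighbors $w\pm e_i$, and the point $x\equiv\square$, $\lambda\equiv0$, $t\equiv0$ satisfies all rules. So $X$ is an SFT. Let $\pi(x,\lambda,t)=x$.

\begin{lemma}\label{lem:triangle}
Let $(x,\lambda,t)\in X$, let $B$ be a brick of $x$, and let $k\ge1$. If the cells $w,w+e_1,\dots,w+(k+1)e_1$ lie in $B$ and carry the letters $\mathsf L\mathsf I^k\mathsf R$, then $\delta(w)\ge1$ and $k+1=2\delta(w)$.
\end{lemma}

\begin{proof}
We use induction on $k$. The cell $w+e_1$ carries $\mathsf I$, so $\tau_2(w+e_1)\ne\mathsf M$ by (R4). Hence $\delta(w)\ge1$, and the cells $w+je_1+e_2$, $1\le j\le k$, lie in $B$. Their letters are given by the table in (R4). If $k=1$, the letter is $\mathsf T$, so $\tau_2(w+e_1+e_2)=\mathsf M$ by (R5) and $\delta(w)=1$. If $k=2$, the letters are $\mathsf L\mathsf R$, which contradicts (R3); this case does not occur. If $k\ge3$, the letters are $\mathsf L\mathsf I^{k-2}\mathsf R$, starting at the cell $w+e_1+e_2$ of depth $\delta(w)-1$, and induction gives $k-1=2(\delta(w)-1)$.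
\end{proof}

\begin{proposition}\label{prop:sofic}
We have $\pi(X)=S$. In particular $S$ is sofic.
\end{proposition}

\begin{proof}
\emph{The inclusion $\pi(X)\subseteq S$.} Let $(x,\lambda,t)\in X$ and let $B$ be a brick of $x$. By (R1), $\lambda=1$ at the minimal corner of $B$. Among the cells of $B$ with $\lambda=1$ choose $w$ with maximal coordinate sum, and apply (R2). Case (i) fails because $w$ lies in a brick. Case (ii) fails by \eqref{eq:step} and maximality. So $t(w)=\mathsf L_1$. Move from $w$ in direction $e_1$. By (R3) and (R4), a cell carrying $\mathsf L_1$ or $\mathsf I_1$ has $\tau_1\ne\mathsf M$, so by \eqref{eq:step} the next cell is in $B$; after $\mathsf L_1$ comes $\mathsf I_1$, and after $\mathsf I_1$ comes $\mathsf I_1$ or $\mathsf R_1$. Since $B$ is finite, we read $\mathsf L_1\mathsf I_1^k\mathsf R_1$ with $k\ge1$ on cells $w,\dots,w+(k+1)e_1$ of $B$. By Lemma~\ref{lem:triangle}, $\delta(w)\ge1$ and the last cell is $w+2\delta(w)e_1$, and by (R6) both end cells have bit $1$. So $w$ is a witness and $B$ is good.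

\emph{The inclusion $S\subseteq\pi(X)$: the layer $t$.} Let $x\in S$. For each brick $B$ of $x$ choose a witness $u=u_B$ and put $\delta=\delta(u)\ge1$. Write $(i,j)$ for the cell $u+ie_1+je_2$, and consider the triangle of cells $(i,j)$ with $0\le j\le\delta$ and $j\le i\le2\delta-j$. It lies in $B$, because $u$ and $u+2\delta e_1$ lie in $B$ and $u_2+\delta=b_2$. Give $(i,j)$ the letter $\mathsf L$ if $i=j<\delta$, the letter $\mathsf R$ if $i=2\delta-j$ and $j<\delta$, the letter $\mathsf T$ if $i=j=\delta$, and the letter $\mathsf I$ if $j<i<2\delta-j$. The subscript of $\mathsf L,\mathsf I,\mathsf R$ is $1$ if $j=0$ and $0$ if $j>0$. Put $t=0$ outside the triangles. By Lemma~\ref{lem:bricks}(a) distinct bricks are disjoint, so $t$ is well defined. All cells of a triangle are nonblank, and subscripts are constant along rows.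

(R3): An $\mathsf L$-cell $(j,j)$ has $j<\delta$, so $j<j+1<2\delta-j$ and its right neighbor is an $\mathsf I$-cell. The neighbor lies in $B$, so $\tau_1\ne\mathsf M$ by \eqref{eq:step}.

(R4): Let $(i,j)$ be an $\mathsf I$-cell, so $j+1\le i\le2\delta-j-1$. The cells $(i\pm1,j)$ and $(i,j+1)$ lie in the triangle, so $\tau_1,\tau_2\ne\mathsf M$ by \eqref{eq:step}. The left neighbor is $\mathsf L$ if $i=j+1$ and $\mathsf I$ otherwise; the right neighbor is $\mathsf R$ if $i=2\delta-j-1$ and $\mathsf I$ otherwise. If both equalities hold, then $i=j+1=\delta$ and $(i,j+1)$ is $\mathsf T$. If exactly one holds, then $j+1<2\delta-j-1$, that is $j+1<\delta$, and $(i,j+1)$ is $\mathsf L$ when $i=j+1$ and $\mathsf R$ when $i=2\delta-(j+1)$. If neither holds, then $j+1<i<2\delta-(j+1)$ and $(i,j+1)$ is $\mathsf I$. This is the table.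

(R5) holds because the $\mathsf T$-cell has second coordinate $u_2+\delta=b_2$, and (R6) holds because $\mathsf L_1$ and $\mathsf R_1$ sit at $u$ and $u+2\delta e_1$.

\emph{The layer $\lambda$.} For each corner cell $c$ we choose a path $\Gamma_c$ starting at $c$ whose indicator function satisfies (R2). If $c$ is the minimal corner of a brick $B$, let $\Gamma_c$ lead from $c$ to $u_B$ inside $B$ by steps $+e_i$. Every cell but the last satisfies (ii) by \eqref{eq:step}, and the last satisfies (iii). Otherwise let $\Gamma_c$ be the allowed path of Lemma~\ref{lem:escape}; each of its cells satisfies (ii), except a last cell, which satisfies (i). Let $\lambda$ be the indicator function of $\bigcup_c\Gamma_c$. Then (R1) holds. A cell that satisfies (R2) for one path still does so when more cells are given $\lambda=1$, so (R2) holds for the union. Thus $(x,\lambda,t)\in X$.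
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The shift $S$ is sofic by Proposition~\ref{prop:sofic}, and no product $S\times Y$ has an equal entropy SFT cover by Proposition~\ref{prop:nocover}. Taking for $Y$ a single point, we see that $S$ has none. Every SFT cover $X'$ of $S$ has $h(X')\ge h(S)$, hence $h(X')>h(S)$, and by Desai's theorem the infimum of these entropies is $h(S)$.
\end{proof}

\section{Mixing and prescribed entropy}\label{sec:more}

This section proves Theorem~\ref{thm:more}.

\subsection{Safe symbol and strong irreducibility}
Let $x'$ be obtained from $x\in S$ by writing $\square$ on a set of cells. A brick of $x'$ has no blank cells, so it is a brick of $x$ with the same pattern, and it is good. Thus $\square$ is a safe symbol.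

Let $x,y\in S$, and let $\|u-v\|_1\ge2$ for all $u\in U$, $v\in V$. Let $z$ equal $x$ on $U$, $y$ on $V$, and $\square$ elsewhere. A brick of $z$ is contained in $U\cup V$, and any two of its cells are joined inside it by steps $\pm e_i$. No such step joins $U$ to $V$, so the brick lies in $U$ or in $V$, is a brick of $x$ or of $y$, and is good. So $z\in S$, and $S$ is strongly irreducible with $g=2$.

\subsection{Adjusting the entropy}
A real number $\alpha$ is \emph{right recursively enumerable} if there is an algorithm that produces rational numbers $r_n\ge\alpha$ with $r_n\to\alpha$. By Hochman and Meyerovitch \cite{HM}, for $d\ge2$ the entropies of $\mathbb Z^d$ SFTs are exactly the nonnegative right recursively enumerable numbers. A product with an SFT $Y$ raises the entropy by $h(Y)$ and preserves soficity. To reach a given $\alpha$ we need two things: the entropy of $S$ must first be lowered below $\alpha$, and the missing amount must be right recursively enumerable. The second point requires computable approximations of $h(S)$ from below.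

\begin{lemma}\label{lem:below}
There is an algorithm that produces rational numbers $s_n\le h(S)$ with $s_n\to h(S)$.
\end{lemma}

\begin{proof}
A pattern on $[0,n-1]^d$ belongs to $\mathcal L_n(S)$ if and only if it contains no bad brick, since such a pattern extended by blanks is a point of $S$. So $|\mathcal L_n(S)|$ can be computed from $n$. Place arbitrary elements of $\mathcal L_n(S)$ on the cubes $[0,n-1]^d+(n+1)v$, $v\in\mathbb Z^d$, and blanks on all other cells. A brick has no blank cell and is connected by steps $\pm e_i$, so it lies in one cube and is good. Hence $|\mathcal L_{(n+1)m}(S)|\ge|\mathcal L_n(S)|^{m^d}$ for all $m$, and $a_n=(n+1)^{-d}\log|\mathcal L_n(S)|\le h(S)$. By the definition of entropy $a_n\to h(S)$. Compute a rational $s_n$ with $a_n-\frac1n\le s_n\le a_n$.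
\end{proof}

To lower the entropy we spread $S$ out on a sublattice. For $k\ge1$ and a new letter $*$, let $S_k$ be the set of $z\in(\mathcal A\cup\{*\})^{\mathbb Z^d}$ for which there is $j\in[0,k-1]^d$ such that $z_u\ne*$ exactly for $u\in j+k\mathbb Z^d$ and $(z_{j+kv})_{v\in\mathbb Z^d}\in S$.

\begin{lemma}\label{lem:spread}
The set $S_k$ is a sofic shift, and $h(S_k)=h(S)/k^d$.
\end{lemma}

\begin{proof}
Let $\pi:X\to S$ be the cover of Section~\ref{sec:sofic}, with alphabet $\mathcal C$. Let $X_k\subseteq(\mathcal C\cup\{*\})^{\mathbb Z^d}$ be defined by three local rules: every translate of $[0,k-1]^d$ contains exactly one cell with a letter other than $*$; for all $u$ and $i$, the letter at $u$ is $*$ if and only if the letter at $u+ke_i$ is $*$; and for each forbidden pattern $p$ of $X$ on a set $F$, the pattern $ku\mapsto p_u$ on $kF$ is forbidden. By the first two rules, the set of cells without $*$ is $k\mathbb Z^d$-periodic and meets $[0,k-1]^d$ in a single cell $j$, so it equals $j+k\mathbb Z^d$. The third rule then says that the letters on this coset form a point of $X$. So $X_k$ is an SFT, and the letter map that extends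 $\pi$ by $*\mapsto*$ maps it onto $S_k$. For $j\in[0,k-1]^d$ the cube $[0,kn-1]^d$ meets $j+k\mathbb Z^d$ in $j+k[0,n-1]^d$, so $|\mathcal L_{kn}(S_k)|=k^d|\mathcal L_n(S)|$. Dividing the logarithm by $(kn)^d$ gives the entropy.
\end{proof}

Let $\alpha>0$ be the entropy of a $\mathbb Z^d$ SFT, and let $r_n\ge\alpha$ be computable rational approximations. Choose $k$ with $h(S)/k^d<\alpha$. The rationals $r_n-s_n/k^d$ are at least $\alpha-h(S)/k^d>0$ and converge to this number, so it is the entropy of a $\mathbb Z^d$ SFT $Y$. Then $S_k\times Y$ is a factor of the SFT $X_k\times Y$, and $h(S_k\times Y)=\alpha$. It remains to show that $S_k\times Y$ has no equal entropy SFT cover.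

\subsection{Passing to the sublattice}
We undo the spreading by grouping cells into cubes of side $k$. For a configuration $x$ over an alphabet $\mathcal B$ let $x^{[k]}$ be the configuration over $\mathcal B^{[0,k-1]^d}$ whose letter at $v$ is the pattern that $x$ shows on $[0,k-1]^d+kv$. The map $x\mapsto x^{[k]}$ is a homeomorphism of the full configuration spaces, and $(\sigma^{kv}x)^{[k]}=\sigma^v(x^{[k]})$. So the image $Z^{[k]}$ of a nonempty closed $k\mathbb Z^d$-invariant set $Z$ is a subshift, and its patterns on $[0,n-1]^d$ correspond bijectively to the restrictions $x|_{[0,kn-1]^d}$, $x\in Z$. In particular $|\mathcal L_n(Y^{[k]})|=|\mathcal L_{kn}(Y)|$ and $h(Y^{[k]})=k^dh(Y)$.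

Suppose that $\phi:X'\to S_k\times Y$ is an equal entropy SFT cover, so $h(X')=\alpha$. Let $X_0$ be the set of $x\in X'$ such that $\phi(x)=(z,y)$ has $z_0\ne*$. It is nonempty because $\phi$ is onto, it is clopen in $X'$, and it is $k\mathbb Z^d$-invariant because $z_0\ne*$ if and only if $z_{kv}\ne*$.

\emph{$X_0^{[k]}$ is an SFT.} As $z_0$ depends on finitely many coordinates of $x$, we have $X_0=X'\cap E$ for a set $E$ defined by a condition on finitely many coordinates. By invariance, $x\in X_0$ if and only if $x\in X'$ and $\sigma^{kv}x\in E$ for all $v$. Let $X'$ be defined by forbidden patterns on $[0,r]^d$. The window $[0,r]^d+kv+j$ with $j\in[0,k-1]^d$ is contained in $[0,k(r+1)-1]^d+kv$. So both conditions say that, for every $v$, the restriction of $\sigma^{kv}x$ to a fixed finite set avoids a fixed list of patterns, and this is a finite list of forbidden patterns for $x^{[k]}$.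

\emph{Its entropy is $k^d\alpha$.} Let $x\in X'$, $\phi(x)=(z,y)$ and $z_{j'}\ne*$. Then $\sigma^{j'}x\in X_0$, and by $k\mathbb Z^d$-invariance $x=\sigma^jx_0$ for some $x_0\in X_0$ and the $j\in[0,k-1]^d$ with $j+j'\in k\mathbb Z^d$. Thus $x|_{[0,kn-1]^d}$ is determined by $j$ and the restriction of $x_0$ to $[0,k(n+1)-1]^d$. Together with $X_0\subseteq X'$ this gives
\[
|\mathcal L_n(X_0^{[k]})|\le|\mathcal L_{kn}(X')|\le k^d|\mathcal L_{n+1}(X_0^{[k]})| ,
\]
and therefore $h(X_0^{[k]})=k^dh(X')=k^d\alpha$.

\emph{It covers $S\times Y^{[k]}$.} For $x\in X_0$ with $\phi(x)=(z,y)$, send $x^{[k]}$ to $\bigl((z_{kv})_v,\,y^{[k]}\bigr)\in S\times Y^{[k]}$. This map is continuous and commutes with the shifts. It is onto: given $s\in S$ and $y\in Y$, let $z_{kv}=s_v$ and $z_u=*$ for $u\notin k\mathbb Z^d$; then $(z,y)\in S_k\times Y$, and each of its preimages under $\phi$ lies in $X_0$. Finally,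
\[
h(S\times Y^{[k]})=h(S)+k^dh(Y)=k^d\bigl(h(S)/k^d+h(Y)\bigr)=k^d\alpha .
\]
So $S\times Y^{[k]}$ has an equal entropy SFT cover, which contradicts Theorem~\ref{thm:main}. This completes the proof of Theorem~\ref{thm:more}.

\begin{thebibliography}{9}

\bibitem{HM}
Hochman and Meyerovitch, Ann. of Math., 2010.

\bibitem{MSD}
\emph{Multidimensional Symbolic Dynamics},
\texttt{https://repositorio.uchile.cl/\allowbreak bitstream/\allowbreak handle/\allowbreak 2250/\allowbreak 126063/\allowbreak Schraudner\_Michael.pdf?\allowbreak isAllowed=y\&sequence=1}

\end{thebibliography}
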